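# Nearly conformal maps do not lose measure on planes

## 1. Two theorems on the distortion of $n$-dimensional measure

**Theorem 1.** Let $N\ge 3$ and $2\le n\le N$. There are $\varepsilon_0>0$, $C<\infty$ and a function $\theta:(1,1+\varepsilon_0]\to(0,1)$ with $\theta(K)\to1$ as $K\to1$, depending only on $N$ and $n$, such that for every $K$-quasiconformal $f:\mathbb R^N\to\mathbb R^N$ with $1<K\le1+\varepsilon_0$, every $n$-plane $V$, every ball $B=B(x_0,r)\cap V$ with $x_0\in V$ (where $B(x_0,r)$ is open), and every $E\subset B$,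
$$\frac{|E|_n}{|B|_n}\le C\left(\frac{\mathcal H^n_\infty(f(E))}{(\operatorname{diam} f(B))^n}\right)^{\theta(K)}.\tag{1}$$
Here $\mathcal H^n_\infty(A)=\inf\sum_i(\operatorname{diam}A_i)^n$ over countable covers $\{A_i\}$ of $A$, and $|E|_n$ is outer measure.

**Theorem 2.** After decreasing $\varepsilon_0$, one may take $\theta(K)=1-C(K-1)$ in Theorem 1. This order is sharp: if (1) holds for all $K$-quasiconformal maps with some exponent $\theta$ and some finite constant, then $\theta\le K^{-1/(N-1)}$. Moreover, for $K\le 1+\varepsilon_0$ and a.e. $x\in V$,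
$$\liminf_{y\to x,\ y\in\mathbb R^N}\frac{|f(y)-f(x)|}{|y-x|}>0 .$$

The sets $E$ are arbitrary, and a plane $V$ with $n<N$ is a null set for $N$-dimensional measure. Absolute continuity of $f$ and $f^{-1}$ with respect to $N$-dimensional Lebesgue measure therefore says nothing about (1).

## 2. Quasiconformality, Hausdorff content, and absolute continuity of the inverse

**Definition (quasiconformal).** A homeomorphism $f:\mathbb R^N\to\mathbb R^N$ is $K$-quasiconformal, $K\ge1$, if it is orientation-preserving, $f\in W^{1,N}_{\rm loc}(\mathbb R^N)$, and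
$$\|Df(x)\|^N\le K\,J_f(x)\quad\text{for a.e. }x,\tag{2}$$
where $\|\cdot\|$ is the operator norm and $J_f=\det Df$.

If $s_1\ge\dots\ge s_N$ are the singular values of $Df(x)$, then (2) reads $s_1^N\le K s_1\cdots s_N$. For $K=1$ all singular values agree, so $Df(x)$ is a multiple of a rotation. For $K$ close to $1$ the differential is close to such a matrix, in a scale-invariant sense.

**Definition (absolutely continuous inverse).** Let $|\cdot|_n$ be $n$-dimensional Hausdorff measure and $V$ an $n$-plane. The inverse $f^{-1}|_{f(V)}$ is absolutely continuous in measure if every $E\subset V$ with $|f(E)|_n=0$ satisfies $|E|_n=0$.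

The quantity $\mathcal H^n_\infty$ is Hausdorff content: the covering sets may be large. For instance, a ball of radius $r$ in an $n$-plane has content at most $(2r)^n$, since it covers itself. Content and measure have the same null sets. Indeed, if $\mathcal H^n_\infty(A)=0$, there are covers with $\sum(\operatorname{diam}A_i)^n<\eta$ for every $\eta>0$. Then each $\operatorname{diam}A_i<\eta^{1/n}$, so these covers are fine and $|A|_n=0$. The converse is immediate.

The background, as given in "Inverse absolute continuity of quasiconformal maps", consists of two results of N.–Romney in $\mathbb R^3$. First, there are a quasiconformal $f:\mathbb R^3\to\mathbb R^3$ and a set $E\subset\mathbb R^2\times\{0\}$ of full $2$-measure with $|f(E)|_2=0$. Second, there is a quasiconformal $f$ for which $f(\mathbb R^2\times\{0\})$ has locally finite $2$-measure, and still some $E\subset\mathbb R^2\times\{0\}$ has $|E|_2>0$ and $|f(E)|_2=0$. The same source asks: "Can f be K-quasiconformal with $K \rightarrow 1$?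 Could it be the case that $(1 + \varepsilon)$-quasiconformal maps, restricted to a hyperplane, have absolutely continuous inverse?" In $\mathbb R^3$ the two alternatives are:

* (i) for every $K>1$ there are a $K$-quasiconformal $f:\mathbb R^3\to\mathbb R^3$ and $E\subset\mathbb R^2\times\{0\}$ with $|E|_2>0$ and $|f(E)|_2=0$;
* (ii) there is $\varepsilon>0$ such that for every $(1+\varepsilon)$-quasiconformal $f:\mathbb R^3\to\mathbb R^3$ and every $2$-plane $V$, the inverse $f^{-1}|_{f(V)}$ is absolutely continuous in measure.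

**Corollary.** Alternative (ii) holds, and (i) is false.

*Proof from Theorem 1.* Take $N=3$, $n=2$, $\varepsilon=\varepsilon_0$. If $E\subset V$ and $|f(E)|_2=0$, then $\mathcal H^2_\infty(f(E))=0$. By (1), $|E\cap B|_2=0$ for every ball $B$ of $V$. Countably many balls cover $V$, so $|E|_2=0$. This is (ii), and it contradicts (i) for $K=1+\varepsilon_0$. $\square$

## 3. Linear maps and the radial stretch

For an invertible linear map, $|f(E)|_n$ is a constant multiple of $|E|_n$ on each $n$-plane, so nothing can be lost. The first instructive map has one bad point. For $\alpha>0$ let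
$$f(x)=|x|^\alpha x,\qquad Df(x)=|x|^\alpha(I+\alpha\,\hat x\otimes\hat x),\quad \hat x=x/|x| .\tag{3}$$
The eigenvalues of $Df$ are $(1+\alpha)|x|^\alpha$ once and $|x|^\alpha$ with multiplicity $N-1$. Hence $\|Df\|^N=(1+\alpha)^N|x|^{\alpha N}$ and $J_f=(1+\alpha)|x|^{\alpha N}$. The map is a $C^1$ orientation-preserving homeomorphism, so it is $K$-quasiconformal with $K=(1+\alpha)^{N-1}$. Away from $0$ it is locally bi-Lipschitz, so its inverse is absolutely continuous on planes. But it limits the exponent.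

**Proof of the upper bound in Theorem 2.** Suppose (1) holds for all $K$-quasiconformal maps with exponent $\theta$ and some finite constant. Given $K>1$, set $1+\alpha=K^{1/(N-1)}$ and use (3), with $0\in V$, $B=B(0,1)\cap V$ and $E=B(0,\rho)\cap V$. Then $|E|_n/|B|_n=\rho^n$. Also $f(E)=B(0,\rho^{1+\alpha})\cap V$ has content at most $(2\rho^{1+\alpha})^n$, and $\operatorname{diam}f(B)=2$. So $\rho^n\le C\rho^{n(1+\alpha)\theta}$ as $\rho\to0$, which forces $(1+\alpha)\theta\le1$, i.e. $\theta\le K^{-1/(N-1)}$. $\square$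

An exponent $\theta<1$ is therefore unavoidable. Since $1-K^{-1/(N-1)}\ge c(K-1)$ for $K$ near $1$, every admissible exponent has $1-\theta\ge c(K-1)$.

Throughout, $C,c>0$ denote constants depending only on $N$ and $n$, possibly changing from line to line.

## 4. Flatness: closeness to a similarity at every place and scale

A similarity is $T(x)=\lambda Rx+b$ with $\lambda>0$, $R\in O(N)$; write $\lambda_T=\lambda$.

**Definition (flat).** Let $m=m(N)\ge2$ be the number fixed in Lemma 1. A map $f$ is $\delta$-flat if for all $x_0\in\mathbb R^N$, $r>0$ there is a similarity $T$ with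
$$|f(x)-T(x)|\le\delta\lambda_T\,r\,\bigl(1+|x-x_0|/r\bigr)^m\qquad\text{for all }x\in\mathbb R^N.\tag{4}$$

*Example.* $f(x)=x+\delta x_Ne_N$ is $\delta$-flat. At $(x_0,r)$ take $T(x)=x+\delta(x_0)_Ne_N$; then $|f(x)-T(x)|=\delta|(x-x_0)_N|\le\delta r(1+|x-x_0|/r)^m$.

Flatness is invariant under composition with similarities on both sides. If $T$ works for $f$ at $(P(x_0),\lambda_Pr)$, substitute $P(x)$ for $x$ in (4) and apply $S$: since $|P(x)-P(x_0)|=\lambda_P|x-x_0|$, the similarity $S\circ T\circ P$ works for $S\circ f\circ P$ at $(x_0,r)$, with the same $\delta$.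

The proof of Lemma 1 uses a notion and three published facts. A homeomorphism is $\eta$-quasisymmetric if $|f(x)-f(y)|\le\eta\bigl(\tfrac{|x-y|}{|x-z|}\bigr)|f(x)-f(z)|$ for all $x$, $y$ and $z\neq x$. A similarity satisfies this with $\eta(s)=s$.

* (F1) For $K\le2$, $K$-quasiconformal self-homeomorphisms of $\mathbb R^N$ are $\eta$-quasisymmetric with $\eta(s)=C\max(s^p,s^{1/p})$, where $C,p$ depend only on $N$ (Gehring, Väisälä, Tukia–Väisälä; see Heinonen, *Lectures on Analysis on Metric Spaces*, Ch. 10–11).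
* (F2) If $f_j$ are $K_j$-quasiconformal, $K_j\to1$, and $f_j\to f$ locally uniformly with $f$ a homeomorphism, then $f$ is $1$-quasiconformal (Väisälä, *Lectures on $n$-dimensional Quasiconformal Mappings*, §§34, 37; outer dilatation $\le K$ implies inner dilatation $\le K^{N-1}$).
* (F3) Liouville's theorem (Gehring, Reshetnyak): for $N\ge3$, $1$-quasiconformal maps are Möbius. Hence $1$-quasiconformal self-homeomorphisms of $\mathbb R^N$, which fix $\infty$, are similarities.

**Lemma 1.** There is $m=m(N)\ge2$ such that for every $\delta>0$ there is $\varepsilon>0$ for which every $(1+\varepsilon)$-quasiconformal $f:\mathbb R^N\to\mathbb R^N$ is $\delta$-flat.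

*Proof.* Put $p'=\max(p,1/p,1)$ and $m=p'+1$. Suppose the lemma fails for some $\delta$. For each $j$ there is a $(1+1/j)$-quasiconformal map violating (4) at some $(x_0,r)$ for every $T$. Composing with translations and dilations, which preserve orientation and the constant in (2), we get $(1+1/j)$-quasiconformal $f_j$ with $f_j(0)=0$, $|f_j(e_1)|=1$ that violate (4) at $(0,1)$ for every $T$.

*Compactness.* Quasisymmetry with base point $0$ gives $|f_j(x)|\le\eta(|x|)\le C(1+|x|)^{p'}$. For equicontinuity on $|x|,|y|\le R$, choose $z\in\{0,e_1\}$ with $|x-z|\ge\frac12$. Then $|f_j(x)-f_j(y)|\le\max_{s\le 2|x-y|}\eta(s)\,|f_j(x)-f_j(z)|\le\eta(2|x-y|)(\eta(R)+1)$. So a subsequence converges locally uniformly to some $f$. The limit satisfies the quasisymmetry inequality and is nonconstant, since $f(0)=0$, $|f(e_1)|=1$.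

*The limit is a homeomorphism onto $\mathbb R^N$.* If $f(x)=f(z)$ with $x\ne z$, the inequality gives $f(y)=f(x)$ for all $y$, contradicting nonconstancy. So $f$ is injective and its image is open (invariance of domain). Also $1=|f(e_1)-f(0)|\le\eta(1/|x|)|f(x)|$, so $|f(x)|\to\infty$ as $|x|\to\infty$. Thus $f$ is proper, its image is closed, and the image is $\mathbb R^N$.

*Conclusion.* By (F2) and (F3), $f$ is a similarity $T$, and $\lambda_T=|T(e_1)-T(0)|=1$. Since $|f_j-T|\le C(1+|x|)^{m-1}$, we have $|f_j-T|/(1+|x|)^m\le C/(1+R)$ for $|x|\ge R$, while on $|x|\le R$ the convergence is uniform. So $\sup_x|f_j-T|/(1+|x|)^m\to0$, and (4) holds at $(0,1)$ for large $j$, a contradiction. $\square$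

From here to Section 12 quasiconformality enters only through flatness.

## 5. The heat extension and the logarithmic scale $a(x,t)$

We need a smooth function recording how much $f|_V$ stretches near $x$ at scale $\sqrt t$. The similarities in (4) are not unique and need not vary smoothly. The heat extension repairs this.

Let $f$ be $\delta$-flat with $\delta\le\delta_0$, where $\delta_0=\delta_0(N)\in(0,1]$ is small. We also require $2^{m+1}\delta_0\le\frac14$. By a similarity of the domain let $V=\mathbb R^n=\mathbb R^n\times\{0\}$. For $x\in\mathbb R^n$, $t>0$ put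
$$u(x,t)=\int_{\mathbb R^n}p_t(x-y)f(y)\,dy\in\mathbb R^N,\qquad p_t(z)=(4\pi t)^{-n/2}e^{-|z|^2/4t}.$$
By (4), $f$ has polynomial growth, so $u$ is smooth for $t>0$ and $u_t=\Delta u$. Subscripts $i,k,l$ on $u,a,h$ are space derivatives; $G_{ij},S_{ij}$ are matrix entries. Repeated indices are summed. Define
$$e^{2a}=\tfrac1n|Du|^2,\quad G_{ij}=u_i\cdot u_j,\quad S_{ij}=e^{-2a}G_{ij}-\delta_{ij},\quad W=e^{-2a}|D^2u|^2,\quad h=\Delta u .$$
So $e^a$ is the mean stretch at scale $\sqrt t$. The symmetric matrix $S$ measures how far $Du$ is from conformal, and $\operatorname{tr}S=e^{-2a}|Du|^2-n=0$. The scale-invariant quantity $tW$ measures bending.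

**Step: derivative bounds.** The purpose is to translate (4) into bounds for $u$. Fix $(x,t)$, take $T$ from (4) with $x_0=x$, $r=\sqrt t$, and write $\lambda=\lambda_T$. The heat flow fixes affine maps, so $D^k(u-T)(x,t)=\int D^kp_t(x-y)(f-T)(y)\,dy$. Since $|D^kp_t(z)|\le Ct^{-k/2}t^{-n/2}e^{-|z|^2/8t}$ for $k\le3$,
$$|D^k(u-T)(x,t)|\le C\delta\lambda\sqrt t\;t^{-k/2}\int t^{-n/2}e^{-|z|^2/8t}(1+|z|/\sqrt t)^m\,dz\le C\delta\lambda\,t^{(1-k)/2}.$$
Thus at $(x,t)$
$$|Du-DT|\le C\delta\lambda,\qquad|D^2u|\le C\delta\lambda t^{-1/2},\qquad|D^3u|\le C\delta\lambda t^{-1},\tag{5}$$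
where $DT|_{\mathbb R^n}$ is $\lambda$ times an isometric embedding.

**Step: bounds for $a$, $S$, $W$.** For $\delta_0$ small,
$$\begin{gathered}\tfrac12\lambda\le e^a\le2\lambda,\qquad|S|\le C\delta,\qquad W\le C\delta^2/t,\\ |\nabla a|+|\nabla S|\le CW^{1/2}\le C\delta t^{-1/2},\qquad|a_t|+|D^2a|+|D^2S|\le C\delta/t.\end{gathered}\tag{6}$$
By (5), $G_{ij}=\lambda^2(\delta_{ij}+O(\delta))$, and taking traces $e^{2a}=\lambda^2(1+O(\delta))$; the first line follows. In particular $Du\neq0$, so $a$ is smooth. Differentiating $ne^{2a}=u_i\cdot u_i$ gives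
$$ne^{2a}a_k=u_{ik}\cdot u_i ,\tag{7}$$
so $|\nabla a|\le Ce^{-2a}|D^2u||Du|\le CW^{1/2}$. Then $|\nabla S|\le e^{-2a}|\nabla G|+C|\nabla a|\le CW^{1/2}$, because $|\nabla G|\le 2|Du||D^2u|\le Ce^{2a}W^{1/2}$. Another differentiation of (7) and of $S=e^{-2a}G-I$ gives
$$|D^2a|+|D^2S|\le Ce^{-2a}\bigl(|D^3u||Du|+|D^2u|^2\bigr)+CW\le C\delta/t .$$
Finally $2ne^{2a}a_t=\partial_t|Du|^2=2u_k\cdot h_k$, so $|a_t|\le Ce^{-2a}|Du||D^3u|\le C\delta/t$.

Integrating (6),
$$|a(x,t)-a(x,s)|\le C\delta\,|\log(t/s)|,\qquad|a(x,t)-a(y,t)|\le C\delta\,|x-y|/\sqrt t .\tag{8}$$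

## 6. Counting scales gives only a dimension bound

**Stretch versus $a$.** If $F\subset\mathbb R^n$ has $0<r=\operatorname{diam}F<\infty$ and $x\in F$, then
$$\operatorname{diam}f(F)\ge\tfrac18e^{a(x,r^2)}\,r .\tag{9}$$
Indeed, choose $y,z\in F$ with $|y-z|\ge r/2$ and $T$ from (4) at $(x,r)$. Both $|y-x|,|z-x|\le r$, so
$$|f(y)-f(z)|\ge\lambda_T\tfrac r2-2\cdot2^m\delta\lambda_Tr\ge\tfrac14\lambda_Tr\ge\tfrac18e^{a(x,r^2)}r .$$

**Passing to disjoint balls.** Recall the $5r$-covering lemma: a family of closed balls in $\mathbb R^n$ with bounded radii has a countable disjoint subfamily whose five-fold enlargements cover the union of the family.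

Let $E\subset B:=B(0,1)\cap\mathbb R^n$ with $|E|_n>0$, and let $\mu>0$. Since $f(E)$ is bounded, its content is finite. Cover $f(E)$ by sets $A_i$ with $\sum(\operatorname{diam}A_i)^n<\mathcal H^n_\infty(f(E))+\mu$, and put $E_i=E\cap f^{-1}(A_i)$, $d_i=\operatorname{diam}f(E_i)\le\operatorname{diam}A_i$. Discard the empty $E_i$ and the singletons; this removes only a countable subset of $E$. Let $r_i=\operatorname{diam}E_i\in(0,2]$, $x_i\in E_i$, $a_i=a(x_i,r_i^2)$. By (9),
$$d_i\ge\tfrac18e^{a_i}r_i .\tag{10}$$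
The balls $\overline B(x_i,r_i)$ cover $E$ up to a countable set, so a disjoint subfamily has $|E|_n\le C\sum r_j^n$. This sum is finite, since the disjoint balls lie in $\overline B(0,3)$. As $|E|_n>0$, a finite subfamily $J$ carries at least half of the sum:
$$|E|_n\le2C\sum_{j\in J}r_j^n .\tag{11}$$

**The first attempt.** By (8), $a_i\ge a(0,1)-C\delta(1+|\log r_i|)$. Normalize $a(0,1)=0$. Then (10) gives $d_i\ge cr_i^{1+C_1\delta}$, hence $r_i^n\le Cd_i^{\,s}$ with $s=n/(1+C_1\delta)$, and by (11) $|E|_n\le C\sum d_i^{\,s}$ for every cover. The conclusion is that $|E|_n>0$ forces $\mathcal H^{s}_\infty(f(E))>0$, so $\dim f(E)\ge s$. Since $s<n$, this does not exclude $|f(E)|_n=0$: covers with small $\sum d_i^n$ need not have small $\sum d_i^s$.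

The loss occurs in (8), where $a$ is allowed to decrease by a multiple of $\delta$ at every scale. At a single point this can happen. For the radial stretch (3) and $V\ni0$ we have $f(rx)=r^{1+\alpha}f(x)$, so $u(rx,r^2t)=r^{1+\alpha}u(x,t)$. By symmetry $Du(0,1)$ is a multiple of the inclusion $V\to\mathbb R^N$ with factor $\frac1{2n}\int p_1(y)|y|^{\alpha+2}dy>0$. Hence $a(0,t)=a(0,1)+\frac\alpha2\log t$, which tends to $-\infty$ at a fixed rate per scale. So we must show that this is rare in $x$. The right way to say "rare" is an exponential moment.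

## 7. Theorem 1 from an exponential moment

**Proposition 2.** There is $c_*=c_*(N,n)\in(0,1]$ with the following property. Let $f$ be $\delta$-flat with $0<\delta\le\min(\delta_0,c_*)$, and $\kappa=c_*/\delta$. If $B(x_j,r_j)\subset\mathbb R^n$, $j\in J$, are finitely many disjoint open balls with $|x_j|<1$, $0<r_j\le2$, and $a_j=a(x_j,r_j^2)$, then
$$\sum_{j\in J}r_j^n\,e^{-\kappa a_j}\le C\,e^{-\kappa a(0,1)} .\tag{12}$$

Note that $\kappa\to\infty$ as $\delta\to0$, with $C$ independent of $\delta$.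

**Theorem 1, given Proposition 2.** Let $f$ be $\delta$-flat with $0<\delta\le\min(\delta_0,c_*)$. We prove (1) with
$$\theta=\frac{\kappa}{n+\kappa},\qquad\kappa=\frac{c_*}\delta .\tag{13}$$
Both sides of (1) are compatible with similarities of the domain, so let $V=\mathbb R^n$ and $B=B(0,1)\cap\mathbb R^n$. We may assume $|E|_n>0$. Use (10), (11). Since $n\theta=\kappa(1-\theta)$, we have $r_j^n=(r_j^ne^{na_j})^\theta(r_j^ne^{-\kappa a_j})^{1-\theta}$, and Hölder's inequality, (10) and (12) give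
$$\sum_Jr_j^n\le\Bigl(\sum_Jr_j^ne^{na_j}\Bigr)^\theta\Bigl(\sum_Jr_j^ne^{-\kappa a_j}\Bigr)^{1-\theta}\le C\Bigl(\sum_Jd_j^n\Bigr)^\theta e^{-\kappa(1-\theta)a(0,1)}\le C\left(\frac{\mathcal H^n_\infty(f(E))+\mu}{e^{na(0,1)}}\right)^\theta .$$
By (4) at $(0,1)$, for $x,y\in B$, $|f(x)-f(y)|\le 2\lambda_T+2\cdot2^m\delta\lambda_T\le C\lambda_T$, so $\operatorname{diam}f(B)\le C\lambda_T\le Ce^{a(0,1)}$ by (6). Insert this, use (11), and let $\mu\to0$. This is (1), with $C$ independent of $\delta$.

It remains to define $\theta(K)$. Let $\delta_*=\min(\delta_0,c_*)$. By Lemma 1 there are $\varepsilon_1>\varepsilon_2>\cdots\to0$ such that $(1+\varepsilon_k)$-quasiconformal maps are $\delta_*/k$-flat. Put $\varepsilon_0=\varepsilon_1$, and for $1+\varepsilon_{k+1}<K\le1+\varepsilon_k$ use $\delta=\delta_*/k$ in (13). Then $\theta(K)\in(0,1)$ and $\theta(K)\to1$ as $K\to1$. $\square$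

What remains for Theorem 1 is Proposition 2.

## 8. Evolution equations for $a$ and $S$, and a divergence identity for $a_t$

**Equation for $a$.** We need the drift of $a$. With $\rho=|Du|^2=ne^{2a}$ we have $\rho_t-\Delta\rho=-2|D^2u|^2$ and $\nabla\rho=2\rho\nabla a$. Since $a=\frac12\log(\rho/n)$,
$$a_t-\Delta a=\frac{\rho_t-\Delta\rho}{2\rho}+\frac{|\nabla\rho|^2}{2\rho^2}=F:=-\tfrac1nW+2|\nabla a|^2,\qquad|F|\le CW.\tag{14}$$

**Equation for $S$.** We need that $S$ solves the heat equation up to $O(W)$: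
$$|S_t-\Delta S|\le CW .\tag{15}$$
To see this, expand
$$(\partial_t-\Delta)(e^{-2a}G)=e^{-2a}(\partial_t-\Delta)G+G(\partial_t-\Delta)e^{-2a}-2\nabla e^{-2a}\cdot\nabla G .$$
Here $(\partial_t-\Delta)G_{ij}=-2u_{ik}\cdot u_{jk}$ and $(\partial_t-\Delta)e^{-2a}=e^{-2a}(-2F-4|\nabla a|^2)$. As $|G|\le ne^{2a}$, $|\nabla G|\le Ce^{2a}W^{1/2}$ and $|\nabla a|\le CW^{1/2}$, each of the three terms is $O(W)$.

**Divergence identity.** The next identity says that if $Du$ is conformal ($S=0$), then $a_t$ is quadratically small: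
$$a_t=\frac1{2n-2}\,\partial_k\sigma_k+Q,\qquad\sigma_k=2S_{ik}a_i+\partial_iS_{ik},\qquad|Q|\le CW.\tag{16}$$

*Proof.* Compute $\partial_iG_{ik}$ in two ways. From the definition, $\partial_iG_{ik}=h\cdot u_k+u_i\cdot u_{ik}=h\cdot u_k+ne^{2a}a_k$, by (7). From $G_{ik}=e^{2a}(\delta_{ik}+S_{ik})$, $\partial_iG_{ik}=e^{2a}(2a_k+\sigma_k)$. Hence
$$e^{-2a}h\cdot u_k=(2-n)a_k+\sigma_k .\tag{17}$$
Next, $\rho_t=2u_k\cdot h_k$ gives
$$na_t=e^{-2a}u_k\cdot h_k=\partial_k(e^{-2a}u_k\cdot h)-e^{-2a}|h|^2+2a_ke^{-2a}u_k\cdot h .$$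
The last two terms are $O(W)$, because $|h|^2\le Ce^{2a}W$, $|e^{-2a}u_k\cdot h|\le CW^{1/2}$ and $|\nabla a|\le CW^{1/2}$. By (17), $na_t=(2-n)\Delta a+\partial_k\sigma_k+O(W)$. Insert $\Delta a=a_t-F$ from (14): $(2n-2)a_t=\partial_k\sigma_k+O(W)$. As $n\ge2$, we may divide. $\square$

For $n=1$ the coefficient $2n-2$ vanishes and $S\equiv0$, so (16) carries no information: this is where $n\ge2$ enters.

## 9. The moment equation, and why its sign must be recovered by integration

For $\kappa\ge1$ let $\omega=e^{-\kappa a}$. From (14),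
$$\omega_t-\Delta\omega=-\kappa\omega F-\kappa^2\omega|\nabla a|^2=\kappa\omega\Bigl(\tfrac1nW-(2+\kappa)|\nabla a|^2\Bigr).\tag{18}$$
If the bracket were nonnegative, moments of $\omega$ at small $t$ would be controlled by moments at $t=1$, which is what (12) asks. The term $W/n$ is the upward drift of $a$ as $t$ decreases; the term $(2+\kappa)|\nabla a|^2$ is the price of fluctuation.

Pointwise, Cauchy–Schwarz in (7) gives $|\nabla a|^2\le W/n$ and nothing smaller, so the bracket is only known to be at least $-(1+\kappa)W/n$. Perfect conformality does not help at a point. Take $n=N=2$ for the moment and $u(z)=z+\beta z^2$, $\beta\ne0$, which is harmonic, hence a stationary solution of the heat equation, with $Du$ conformal where $u'\neq0$. Here $e^{2a}=|u'|^2$, $a=\log|u'|$, $|\nabla a|=|u''|/|u'|$. Since $u_{xx}=u''$, $u_{xy}=iu''$, $u_{yy}=-u''$, we get $W=4|\nabla a|^2$, so the bracket equals $-\kappa|\nabla a|^2<0$. (This $u$ is not the extension of a $\delta$-flat map with $\delta\le\delta_0$,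 since $Du$ vanishes at $z=-1/(2\beta)$. It only shows that no pointwise algebra will do.)

The same example shows what to do. There $a_t=0$, so $|\nabla a|^2=\partial_t(t|\nabla a|^2)$, and the space–time integral of $|\nabla a|^2$ is a boundary term. In general $\partial_t(t|\nabla a|^2)=|\nabla a|^2+2t\nabla a\cdot\nabla a_t$, so the integral of $|\nabla a|^2$ is controlled by boundary terms and $\iint t\,a_t^2$. By (16), $a_t$ is controlled by derivatives of $S$ and by $W$. By (15) and $|S|\le C\delta$, the energy of $S$ is at most about $\delta\iint W$. The outcome will be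
$$\iint|\nabla a|^2\lesssim\delta\iint W+\text{boundary terms}$$
with the weight $\omega$ inserted. Then $\kappa^2\iint|\nabla a|^2\lesssim\kappa^2\delta\iint W$ is absorbed by $\frac\kappa n\iint W$ when $\kappa\delta$ is small. This is why $\kappa=c_*/\delta$.

## 10. The weighted energy estimate

**Setting.** Let $f$ be $\delta$-flat, $\delta\le\delta_0$. Let $\tau:\mathbb R^n\to(0,\infty)$ be $1$-Lipschitz with $\inf\tau>0$ and $\tau(x)\ge1$ for $|x|\ge4$. Fix once and for all a nondecreasing $\vartheta\in C^\infty(\mathbb R)$ with $\vartheta=0$ on $(-\infty,1]$ and $\vartheta=1$ on $[2,\infty)$. Put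
$$\eta(x,t)=\vartheta(\sqrt t/\tau(x)),\qquad\omega=e^{-\kappa a},\qquad\zeta=\eta\omega,\qquad\kappa\ge1,\quad\kappa\delta\le1 .$$
So $\eta$ cuts off below the height $t=\tau(x)^2$. Double integrals are over $\mathbb R^n\times(0,1)$ with $dx\,dt$ unless indicated. For $t\le1$, $\eta\ne0$ forces $\tau(x)<\sqrt t\le1$, so $|x|<4$ and $t\ge\inf\tau^2$. Thus $\eta$ is Lipschitz with support in a compact set where $u,a,S$ are smooth. All integrals below are finite, every integration by parts has one compactly supported Lipschitz factor and otherwise smooth ones, and boundary terms occur only at $t=1$. Let $\Lambda=\{0<t<1,\ \tau(x)\le\sqrt t\le2\tau(x)\}$. On $\Lambda$, $\tau$ is comparable to $\sqrt t$, so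
$$|\nabla\eta|\le|\vartheta'|\frac{\sqrt t}{\tau^2}1_\Lambda\le Ct^{-1/2}1_\Lambda,\qquad0\le\eta_t\le Ct^{-1}1_\Lambda .\tag{19}$$
With $|\nabla\omega|=\kappa|\nabla a|\omega$, $|\omega_t|=\kappa|a_t|\omega$ and (6),
$$|\nabla\zeta|\le\kappa|\nabla a|\zeta+Ct^{-1/2}\omega1_\Lambda,\qquad t|\zeta_t|\le C\kappa\delta\,\zeta+C\omega1_\Lambda .\tag{20}$$
In particular, as $\kappa\delta\le1$, $|\nabla\zeta|\le Ct^{-1/2}(\zeta+\omega1_\Lambda)$. Put
$$\mathcal L=\iint_\Lambda\omega\frac{dx\,dt}t,\quad I=\int_{|x|<4}\omega(x,1)\,dx,\quad\mathcal W=\iint W\zeta,\quad X=\iint|\nabla a|^2\zeta,\quad Y=\iint|\nabla S|^2\zeta .$$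
Here $\mathcal L$ is the moment on the stopping layer, the quantity we want to bound.

**Proposition 1.** There is $c_*=c_*(N,n)\in(0,1]$ such that if $\kappa\ge1$ and $\kappa\delta\le c_*$, then $\mathcal L\le C\,I\le C\,e^{-\kappa a(0,1)}$. The constants do not depend on $\tau$.

*Proof.* The second inequality holds because $|a(x,1)-a(0,1)|\le C\delta$ for $|x|<4$ by (8), and $\kappa\delta\le1$. The constants $C$ in Steps 1–5 do not depend on $c_*$.

**Step 1.** *Purpose: integrate the moment equation (18).* Multiply (18) by $\eta$ and integrate. The left side is $\int\eta\omega|_{t=1}-\iint\eta_t\omega+\iint\nabla\eta\cdot\nabla\omega$, so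
$$\iint\eta_t\omega+\tfrac\kappa n\mathcal W=\int\eta\,\omega\Big|_{t=1}+\kappa(2+\kappa)X+\iint\nabla\eta\cdot\nabla\omega\le I+\kappa(2+\kappa)X+C\kappa\delta\mathcal L .$$
The last term comes from $|\nabla\eta||\nabla\omega|\le Ct^{-1/2}\cdot\kappa\delta t^{-1/2}\omega1_\Lambda$.

Now compare $\iint\eta_t\omega$ with $\mathcal L$. By (8) and $\kappa\delta\le1$, $\omega(x,\cdot)$ changes by at most a factor $C$ when $t$ changes by a factor at most $4$. If $\tau(x)\le\frac12$, then $\int_0^1\eta_t\,dt=\vartheta(1/\tau(x))=1$, with $\eta_t$ carried by $\tau^2\le t\le4\tau^2\le1$. Hence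
$$\int_0^1\eta_t\omega\,dt\ge c\,\omega(x,\tau(x)^2)\ge c\int_0^11_\Lambda\omega\frac{dt}t .$$
If $\frac12<\tau(x)<1$, then $|x|<4$ and $\int_0^11_\Lambda\omega\frac{dt}t\le C\omega(x,1)$, as only $t\in[\frac14,1]$ occurs. If $\tau(x)\ge1$, that integral is $0$. Therefore $\mathcal L\le C(\iint\eta_t\omega+I)$, and
$$c\mathcal L+\tfrac\kappa n\mathcal W\le2I+\kappa(2+\kappa)X+C\kappa\delta\mathcal L .\tag{21}$$
It remains to bound $X$.

**Step 2.** *Purpose: the energy of $S$ is small compared with $\mathcal W$.* Claim: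
$$Y\le C(\delta\mathcal W+\kappa^2\delta^2X+\delta^2\mathcal L).\tag{22}$$
By (15) and $|S|\le C\delta$,
$$|\nabla S|^2=S\cdot(S_t-\Delta S)-\tfrac12(\partial_t-\Delta)|S|^2\le C\delta W-\tfrac12(\partial_t-\Delta)|S|^2 .$$
Multiply by $\zeta$, integrate by parts, and split $\zeta_t=\eta_t\omega+\eta\omega_t$:
$$Y\le C\delta\mathcal W-\tfrac12\int\zeta|S|^2\Big|_{t=1}+\tfrac12\iint\eta_t\omega|S|^2+\tfrac12\iint\eta\omega_t|S|^2-\tfrac12\iint\nabla\zeta\cdot\nabla|S|^2 .$$
The second term is $\le0$; the third is $\le C\delta^2\mathcal L$. In the fourth, (18) gives $\omega_t\le\Delta\omega+\frac\kappa n\omega W$, so it is at most $-\frac12\iint\nabla(\eta|S|^2)\cdot\nabla\omega+C\kappa\delta^2\mathcal W$. Expanding $\nabla(\eta|S|^2)$ and $\nabla\zeta=\eta\nabla\omega+\omega\nabla\eta$, all gradient terms together are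
$$-\iint\eta\nabla\omega\cdot\nabla|S|^2-\tfrac12\iint|S|^2\nabla\eta\cdot\nabla\omega-\tfrac12\iint\omega\nabla\eta\cdot\nabla|S|^2 .$$
The first is at most $C\kappa\delta\iint|\nabla a||\nabla S|\zeta\le\frac12Y+C\kappa^2\delta^2X$. The integrands of the other two are at most $C\delta^2\cdot\kappa\delta\,t^{-1}\omega1_\Lambda$ and $Ct^{-1/2}\cdot\delta\cdot\delta t^{-1/2}\omega1_\Lambda$, so both are $\le C\delta^2\mathcal L$. Absorb $\frac12Y$ and use $\kappa\delta^2\le\delta$.

**Step 3.** *Purpose: control second derivatives, which occur in $\partial_k\sigma_k$.* Claim: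
$$\iint t|D^2a|^2\zeta\le C(X+\delta^2\mathcal W+\delta^2\mathcal L),\qquad\iint t|D^2S|^2\zeta\le C(Y+\delta^2\mathcal W+\delta^2\mathcal L).\tag{23}$$
Let $v=a$ or $v=S$ and $F_v=v_t-\Delta v$, so $|F_v|\le CW$ by (14), (15). From $|D^2v|^2=\nabla v\cdot\nabla F_v-\frac12(\partial_t-\Delta)|\nabla v|^2$, multiplying by $t\zeta$,
$$\iint t|D^2v|^2\zeta=\iint t\zeta\nabla v\cdot\nabla F_v-\tfrac12\int\zeta|\nabla v|^2\Big|_{t=1}+\tfrac12\iint(\zeta+t\zeta_t)|\nabla v|^2-\tfrac12\iint t\nabla\zeta\cdot\nabla|\nabla v|^2 .$$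
The second term is $\le0$. By (20) and $|\nabla v|^2\le C\delta^2/t$, the third is $\le C\iint|\nabla v|^2\zeta+C\delta^2\mathcal L$. The fourth is at most
$$C\iint t^{1/2}|\nabla v||D^2v|(\zeta+\omega1_\Lambda)\le\tfrac18\iint t|D^2v|^2\zeta+C\iint|\nabla v|^2\zeta+C\delta^2\mathcal L ,$$
where on $\Lambda$ we used $t^{1/2}|\nabla v||D^2v|\le C\delta^2/t$. The first, after integration by parts, is
$$-\iint tF_v\cdot(\zeta\Delta v+\nabla\zeta\cdot\nabla v)\le\tfrac18\iint t|D^2v|^2\zeta+C\iint tF_v^2\zeta+C\iint|\nabla v|^2\zeta+C\delta^2\mathcal L ,$$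
where on $\Lambda$ we used $t|F_v|\,t^{-1/2}|\nabla v|\le C\delta^3/t$. Since $tF_v^2\le CtW^2\le C\delta^2W$, absorbing gives (23).

**Step 4.** *Purpose: bound $A:=\iint ta_t^2\zeta$ through the divergence identity.* Claim:
$$A\le C(\delta^2X+Y+\delta\mathcal W+\delta^2\mathcal L).\tag{24}$$
Since $\partial_k\sigma_k=2S_{ik}a_{ik}+2a_i\partial_kS_{ik}+\partial_{ik}S_{ik}$, we have $|\partial_k\sigma_k|\le C(\delta|D^2a|+|\nabla a||\nabla S|+|D^2S|)$. By (23) and $t|\nabla a|^2\le C\delta^2$,
$$\iint t|\partial_k\sigma_k|^2\zeta\le C(\delta^2X+Y+\delta^2\mathcal W+\delta^2\mathcal L).$$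
Multiply (16) by $ta_t\zeta$. As $t|a_t||Q|\le C\delta W$, Cauchy–Schwarz gives $A\le C\sqrt A\,(\iint t|\partial_k\sigma_k|^2\zeta)^{1/2}+C\delta\mathcal W$, and (24) follows.

**Step 5.** *Purpose: the promised bound for $X$.* Integrate $\zeta\,\partial_t(t|\nabla a|^2)=\zeta(|\nabla a|^2+2t\nabla a\cdot\nabla a_t)$, then integrate by parts in $t$ on the left and in $x$ on the right:
$$X=\int\zeta|\nabla a|^2\Big|_{t=1}-\iint t|\nabla a|^2\zeta_t+2\iint ta_t(\zeta\Delta a+\nabla\zeta\cdot\nabla a).$$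
The first term is $\le C\delta^2I$. By (20) the second is $\le C\kappa\delta X+C\delta^2\mathcal L$. Since $\Delta a=a_t-F$ and $t|a_t|\le C\delta$, we have $2\iint ta_t\Delta a\,\zeta\le2A+C\delta\mathcal W$. By (20), $2\iint ta_t\nabla\zeta\cdot\nabla a\le C\delta\iint(\kappa|\nabla a|^2\zeta+\delta t^{-1}\omega1_\Lambda)\le C\kappa\delta X+C\delta^2\mathcal L$. For $\kappa\delta\le c_*$ small, absorb $C\kappa\delta X$: $X\le C(A+\delta\mathcal W+\delta^2(\mathcal L+I))$. Insert (24), then (22), and absorb the terms $C(\delta^2+\kappa^2\delta^2)X$, which is possible since $\delta\le\kappa\delta\le c_*$: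
$$X\le C_2\bigl(\delta\mathcal W+\delta^2(\mathcal L+I)\bigr).\tag{25}$$

**Step 6.** *Purpose: close the estimate.* Since $\kappa(2+\kappa)\le3\kappa^2$, (21) and (25) give
$$c\mathcal L+\tfrac\kappa n\mathcal W\le2I+3C_2\kappa^2\delta\,\mathcal W+3C_2\kappa^2\delta^2(\mathcal L+I)+C\kappa\delta\mathcal L .$$
If $\kappa\delta\le c_*$ with $c_*$ small, then $3C_2\kappa^2\delta\le\frac\kappa n$, so the $\mathcal W$ term on the right is at most the one on the left, and the $\mathcal L$ terms are absorbed. Hence $\mathcal L\le CI$. $\square$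

## 11. Stopping heights adapted to disjoint balls

**Proof of Proposition 2.** Take $c_*$ from Proposition 1. Then $\kappa=c_*/\delta\ge1$ and $\kappa\delta=c_*\le1$. We choose $\tau$ so that the layer $\Lambda$ passes over each ball at height comparable to its radius:
$$\tau(x)=\max\Bigl\{\tfrac18\min_Jr_j,\ \max_J\tfrac14\bigl(r_j-|x-x_j|\bigr),\ |x|-3\Bigr\}.$$
It is $1$-Lipschitz with positive infimum, and $\tau\ge1$ for $|x|\ge4$.

Let $|x-x_j|\le r_j/2$. Then $|x|<1+1<3$, so the last entry is negative. Since $x\in B(x_j,r_j)$, disjointness gives $r_i-|x-x_i|\le0$ for $i\ne j$. The $j$-th middle entry lies in $[r_j/8,r_j/4]$, and the first entry is at most $r_j/8$. So $\tau(x)\in[r_j/8,r_j/4]$. If $\tau(x)\le\sqrt t\le2\tau(x)\le r_j/2\le1$, then $r_j^2/64\le t\le r_j^2/4$, and by (8)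
$$|a(x,t)-a_j|\le|a(x,t)-a(x,r_j^2)|+|a(x,r_j^2)-a(x_j,r_j^2)|\le C\delta .$$
As $\kappa\delta\le1$, $\omega(x,t)\ge ce^{-\kappa a_j}$ there. The sets $\{|x-x_j|\le r_j/2\}$ are disjoint and $\int_{\tau^2}^{4\tau^2}dt/t=\log4$, so
$$\mathcal L\ge c\sum_Jr_j^ne^{-\kappa a_j}.$$
Proposition 1 gives (12). $\square$

With Section 7, Theorem 1 is proved, and with it alternative (ii).

## 12. A positive lower derivative almost everywhere

This section proves the pointwise statement of Theorem 2. By Lemma 1 let $f$ be $\delta$-flat with $\delta\le\min(\delta_0,c_*)$. By translation, scaling and rotation it suffices to treat a.e. $x\in B=B(0,1)\cap\mathbb R^n$.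

**Step 1.** *Purpose: $a$ is bounded below along a.e. vertical line.* Let
$$E_k=\{x\in B:\ a(x,r^2)<a(0,1)-k\ \text{ for some }0<r\le2\},$$
and for $x\in E_k$ choose such an $r=r_x$. If $|E_k|_n>0$, apply the $5r$-covering lemma to the balls $\overline B(x,r_x)$ and pass to a finite subfamily as for (11). This yields disjoint balls with $|E_k|_n\le C\sum_Jr_j^n$. By Proposition 2, $e^{\kappa k}e^{-\kappa a(0,1)}\sum_Jr_j^n\le Ce^{-\kappa a(0,1)}$. So $|E_k|_n\le Ce^{-\kappa k}\to0$, and for a.e. $x\in B$, $\inf_{0<r\le2}a(x,r^2)>-\infty$.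

**Step 2.** *Purpose: transfer to $f$ in all of $\mathbb R^N$.* Let $y\in\mathbb R^N$, $0<r=|y-x|\le2$. By (4) at $(x,r)$,
$$|f(y)-f(x)|\ge\lambda_Tr-2^m\delta\lambda_Tr-\delta\lambda_Tr\ge\lambda_Tr(1-2^{m+1}\delta)\ge\tfrac14e^{a(x,r^2)}r .$$
Divide by $r$ and use Step 1. $\square$

## 13. Flatness depends linearly on $K-1$

In (13), $1-\theta=\frac n{n+\kappa}\le\frac n\kappa=\frac{n\delta}{c_*}$. Lowering $\theta$ weakens (1), because $\mathcal H^n_\infty(f(E))\le(\operatorname{diam}f(B))^n$. So the exponent $\theta(K)=1-C(K-1)$ follows, after decreasing $\varepsilon_0$, from the next lemma.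

**Lemma 2.** There are $C,\varepsilon_0$ depending only on $N$ such that every $(1+\varepsilon)$-quasiconformal $f:\mathbb R^N\to\mathbb R^N$ with $0<\varepsilon\le\varepsilon_0$ is $C\varepsilon$-flat.

*Proof.* Lemma 1 was pure compactness and gives no rate. To get one, we divide the deviation from a similarity by its own size and pass to the limit. The limit solves a linear equation whose solutions of slow growth are infinitesimal similarities, and these can be corrected away.

**Step 1.** *Purpose: set up the contradiction.* Let $D(f;x_0,r)$ be the infimum over similarities $T$ of $\sup_x\frac{|f(x)-T(x)|}{\lambda_Tr(1+|x-x_0|/r)^m}$, and let $\delta(\varepsilon)$ be the supremum of $D(f;x_0,r)$ over all $(1+\varepsilon)$-quasiconformal $f$, all $x_0$ and all $r$. By invariance under translations and dilations, $\delta(\varepsilon)=\sup_fD(f;0,1)$. By Lemma 1, $\delta(\varepsilon)\to0$ as $\varepsilon\to0$. It suffices to show $\delta(\varepsilon)\le C\varepsilon$ for small $\varepsilon$: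 since $D$ is an infimum, every $(1+\varepsilon)$-quasiconformal map is then $2C\varepsilon$-flat. If this fails, there are $\varepsilon_j\to0$ with $\delta_j:=\delta(\varepsilon_j)\ge j\varepsilon_j>0$, and $\delta_j\to0$. Choose $(1+\varepsilon_j)$-quasiconformal $f_j$ with $D(f_j;0,1)\ge\delta_j/2$, and $T$ with $|f_j-T|\le2\delta_j\lambda_T(1+|x|)^m$.

We want $T$ to preserve orientation. For large $j$, on $|x|=1$ we have $|f_j-T|\le2^{m+1}\delta_j\lambda_T<\lambda_T=|T(x)-T(0)|$. So the homotopy $T+s(f_j-T)$, $0\le s\le1$, avoids $T(0)$ on the unit sphere, and $f_j$ and $T$ have the same degree on the unit ball at $T(0)$. For $f_j$, an orientation-preserving homeomorphism, it is $0$ or $1$; for $T$ it is $\pm1$. Hence it is $1$ and $T$ preserves orientation. Replace $f_j$ by $T^{-1}\circ f_j$, which is again $(1+\varepsilon_j)$-quasiconformal with the same $D(\cdot\,;0,1)$. Then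
$$|f_j(x)-x|\le2\delta_j(1+|x|)^m,\qquad g_j:=(f_j-\mathrm{id})/\delta_j .\tag{26}$$

**Step 2.** *Purpose: compactness and slow growth of $g_j$.* For each $(x_0,r)$ let $T_{x_0,r}$ satisfy (4) for $f_j$ with constant $2\delta_j$, and take $T_{0,1}=\mathrm{id}$. An affine map bounded by $s$ on a ball of radius $r$ has linear part of norm at most $s/r$ (take half the difference of its values at $x_0\pm h$). Comparing $T_{x_0,r}$ and $T_{x_0,2r}$ with $f_j$ on $B(x_0,r)$,
$$\|DT_{x_0,r}-DT_{x_0,2r}\|\le C\delta_j(\lambda_{T_{x_0,r}}+\lambda_{T_{x_0,2r}}).$$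
Since the difference of the $\lambda$'s is at most the left side, for large $j$ consecutive $\lambda$'s have ratio at most $1+C\delta_j$, in either direction.

*Large scales.* Starting from $T_{0,1}=\mathrm{id}$ and summing, $\lambda_{T_{0,2^k}}\le(1+C\delta_j)^k$ and $\|DT_{0,2^k}-I\|\le C\delta_jk(1+C\delta_j)^k$. Also $|T_{0,2^k}(0)|\le|f_j(0)|+2\delta_j\lambda_{T_{0,2^k}}2^k$, with $|f_j(0)|\le2\delta_j$. By (4) at $(0,2^k)$, for $|x|\le2^k$, $k\ge0$,
$$|g_j(x)|\le C(k+1)(1+C\delta_j)^k2^k .\tag{27}$$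

*Small scales.* Let $|x_0|\le R$. By (26) and (4), comparing $T_{x_0,1}$ with $\mathrm{id}$ on $B(x_0,1)$ gives $\|DT_{x_0,1}-I\|\le C_R\delta_j(1+\lambda_{T_{x_0,1}})$. Hence for large $j$, $\lambda_{T_{x_0,1}}\le2$ and $\|DT_{x_0,1}-I\|\le C_R\delta_j$. Going down, $\lambda_{T_{x_0,2^{-k}}}\le2(1+C\delta_j)^k$ and $\|DT_{x_0,2^{-k}}-I\|\le C_R\delta_j(k+1)(1+C\delta_j)^k$. Write $T=T_{x_0,2^{-k}}$ and
$$f_j(x)-f_j(x_0)-(x-x_0)=(f_j-T)(x)-(f_j-T)(x_0)+(DT-I)(x-x_0).$$
By (4), for $|x-x_0|\le2^{-k}$, $k\ge0$,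
$$|g_j(x)-g_j(x_0)|\le C_R(k+1)(1+C\delta_j)^k2^{-k}.$$

For large $j$ the factor $(k+1)(1+C\delta_j)^k$ is at most $C2^{k/2}$. So $|g_j(x)|\le C(1+|x|)^{3/2}$, and on each ball the $g_j$ (for $j$ large depending on the ball) are uniformly $\frac12$-Hölder. Passing to a subsequence, $g_j\to g$ locally uniformly, and $|g(x)|\le C(1+|x|)^{3/2}$.

**Step 3.** *Purpose: an $L^2$ bound for $Df_j-I$.* Fix $R$ and write $\varepsilon=\varepsilon_j$, $\delta=\delta_j$, $\varphi=f_j-\mathrm{id}$, $H=D\varphi$. Claim: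
$$\int_{B_R}|H|^2\le C_R(\varepsilon+\delta^2)\quad\text{for large }j,\tag{28}$$
where $|\cdot|$ is the Hilbert–Schmidt norm. Let $\Psi(A)=N^{-N/2}|A|^N\le\|A\|^N$. Then $\Psi(Df_j)\le(1+\varepsilon)\det Df_j$ a.e. First,
$$\Psi(I+H)\ge1+\operatorname{tr}H+c(|H|^2+|H|^N).\tag{29}$$
Indeed $|I+H|^2/N=1+q$ with $q=\frac1N(2\operatorname{tr}H+|H|^2)\ge-1$. By Bernoulli's inequality, $\Psi(I+H)=(1+q)^{N/2}\ge1+\frac N2q=1+\operatorname{tr}H+\frac12|H|^2$. Also there is $M=M(N)$ such that for $|H|\ge M$,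
$$\Psi(I+H)\ge N^{-N/2}(|H|-\sqrt N)^N\ge1+\sqrt N|H|+c|H|^N\ge1+\operatorname{tr}H+c|H|^N .$$
For $|H|\ge M$ average the two bounds; for $|H|\le M$ use $|H|^N\le M^{N-2}|H|^2$ in the first.

Next, $\det(I+H)=1+\operatorname{tr}H+\sum_{k=2}^Nm_k(H)$, where $m_k$ is the sum of the principal $k\times k$ minors. Let $\psi\in C_c^\infty(B_{2R})$, $0\le\psi\le1$, $\psi=1$ on $B_R$, and $\chi=\psi^N$. For smooth $\varphi$, the principal minor with rows and columns $i_1<\dots<i_k$ (index set $\mathcal I$) times the volume form is, up to sign,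
$$d\varphi_{i_1}\wedge\dots\wedge d\varphi_{i_k}\wedge dx_{\mathcal I^c}=d\bigl(\varphi_{i_1}d\varphi_{i_2}\wedge\dots\wedge d\varphi_{i_k}\wedge dx_{\mathcal I^c}\bigr).$$
Integrating against $\chi$ by Stokes' theorem,
$$\Bigl|\int\chi\,m_k(D\varphi)\Bigr|\le C\int|\varphi||\nabla\chi||H|^{k-1}.$$
This extends to $\varphi\in W^{1,N}_{\rm loc}\cap C^0$ by mollification: $k$-minors are continuous from $W^{1,N}_{\rm loc}$ to $L^{N/k}_{\rm loc}$, and on the right $\varphi$ converges locally uniformly and $|H|^{k-1}$ converges in $L^1_{\rm loc}$.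

By (26), $|\varphi|\le C_R\delta$ on $B_{2R}$, and $|\nabla\chi|\le C_R\psi^{N-1}$. With $\det Df_j\le C(1+|H|^N)$ and $|H|^{k-1}\le|H|+|H|^{N-1}$ for $2\le k\le N$,
$$c\int\chi(|H|^2+|H|^N)\le\int\chi\bigl((1+\varepsilon)\det Df_j-1-\operatorname{tr}H\bigr)\le C_R\varepsilon+C\varepsilon\int\chi|H|^N+C_R\delta\int_{B_{2R}}\psi^{N-1}(|H|+|H|^{N-1}).$$
Young's inequality gives, for $s>0$,
$$\delta\psi^{N-1}|H|\le s\psi^{2N-2}|H|^2+C_s\delta^2\le s\chi|H|^2+C_s\delta^2,\qquad\delta\psi^{N-1}|H|^{N-1}\le s\chi|H|^N+C_s\delta^N .$$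
All integrals are finite. Choose $s$ small depending on $R$, then $j$ large, absorb, and use $\delta^N\le\delta^2$. This is (28).

**Step 4.** *Purpose: the linear equation for $g$.* Let $\mathcal SH=\operatorname{sym}H-\frac1N(\operatorname{tr}H)I$. If $s_1\ge\dots\ge s_N$ are the singular values of $A=Df_j(x)=I+H$, then $s_1^N\le(1+\varepsilon)\det A\le(1+\varepsilon)s_1^{N-1}s_N$, so $s_1\le(1+\varepsilon)s_N$. The eigenvalues $s_i^2$ of $A^TA$ thus differ by at most $C\varepsilon|A|^2$, and the trace-free part of $A^TA$ is at most $C\varepsilon|A|^2$. As $A^TA=I+2\operatorname{sym}H+H^TH$, we get $|\mathcal SH|\le C(\varepsilon|A|^2+|H|^2)\le C(\varepsilon+|H|^2)$ a.e. By (28),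
$$\int_{B_R}|\mathcal SDg_j|\le C_R\frac{\varepsilon_j+\delta_j^2}{\delta_j}\to0,$$
because $\varepsilon_j/\delta_j\le1/j$. Hence $\mathcal SDg=0$ in the sense of distributions on $\mathbb R^N$.

**Step 5.** *Purpose: $g$ is affine.* Mollifications of $g$ satisfy the same equation and a bound $C(1+|x|)^{3/2}$, and locally uniform limits of affine maps are affine, so assume $g$ smooth. Then $\partial_kg_i+\partial_ig_k=2P\delta_{ik}$ for a smooth function $P$. Differentiate in $x_l$, and combine the equation with its two permutations: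
$$\partial_{kl}g_i=P_l\delta_{ik}+P_k\delta_{il}-P_i\delta_{kl}.$$
Symmetry of $\partial_{klm}g_i$ in $l,m$ gives
$$P_{km}\delta_{il}-P_{im}\delta_{kl}=P_{kl}\delta_{im}-P_{il}\delta_{km}.$$
Contracting $i=l$: $(N-1)P_{km}=P_{km}-\Delta P\,\delta_{km}$, so $(N-2)P_{km}=-\Delta P\,\delta_{km}$. The trace gives $(2N-2)\Delta P=0$. As $N\ge3$, $D^2P=0$. So $DP$ and $D^2g$ are constant and $g$ is a quadratic polynomial; $g=O(|x|^{3/2})$ forces it to be affine. By the equation, the symmetric part of its linear part is a multiple of $I$: $g(x)=b+\mu x+\mathcal Bx$ with $\mathcal B$ skew.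

**Step 6.** *Purpose: correct $\mathrm{id}$ by $g$ and contradict the choice of $f_j$.* Let $T_j(x)=\delta_jb+(1+\delta_j\mu)e^{\delta_j\mathcal B}x$. As $e^{\delta_j\mathcal B}$ is orthogonal, this is a similarity for large $j$, with $\lambda_{T_j}\to1$, and $|T_j(x)-x-\delta_jg(x)|\le C_g\delta_j^2(1+|x|)$. Since $f_j=\mathrm{id}+\delta_jg_j$,
$$D(f_j;0,1)\le\frac1{\lambda_{T_j}}\Bigl(\delta_j\sup_x\frac{|g_j(x)-g(x)|}{(1+|x|)^m}+C_g\delta_j^2\Bigr)=o(\delta_j).$$
The supremum tends to $0$ because $g_j\to g$ locally uniformly and $|g_j|+|g|\le C(1+|x|)^{3/2}$ with $m\ge2>\frac32$. This contradicts $D(f_j;0,1)\ge\delta_j/2$. $\square$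

**End of the proof of Theorem 2.** By Lemma 2, for $K=1+\varepsilon$ close to $1$ every $K$-quasiconformal map is $\delta$-flat with $\delta=C(K-1)\le\min(\delta_0,c_*)$. Section 7 gives (1) with $\theta=\kappa/(n+\kappa)\ge1-n\delta/c_*\ge1-C(K-1)$, with the constant in (1) independent of $K$. As noted at the start of this section, $\theta$ may be lowered to $1-C(K-1)$, which lies in $(0,1)$ after decreasing $\varepsilon_0$. The upper bound $\theta\le K^{-1/(N-1)}$ is in Section 3 and the pointwise statement in Section 12. $\square$
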